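# A compact convex set all of whose Hölder spaces fail the approximation property

## 1. One compact set, all Hölder exponents

**Theorem 1.** Call *gauge* a nondecreasing subadditive function $\omega:[0,\infty)\to[0,\infty)$ with $\omega(0)=0$, $\omega(t)>0$ for $t>0$ and $\lim_{t\to0}\omega(t)=0$, and consider gauges with
$$\omega(t)\le C\Big(\log\frac1t\Big)^{-p}\quad\Big(0<t\le\frac12\Big)\qquad\text{for some }C<\infty,\ p>\frac12.\tag{$*$}$$
There is a compact absolutely convex set $S$ in real $c_0$, with $d$ the norm metric, such that for every gauge $\omega$ satisfying $(*)$, in particular for $\omega(t)=t^\alpha$ with any $0<\alpha\le1$, the following hold for real and for complex scalars.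

1. The space $\operatorname{Lip}(S,\omega\circ d)$ fails the approximation property. More generally, there is a countable family of 1-Lipschitz functions $q_g$ on $S$ (restrictions to $S$ of the coordinate functionals of $c_0$) such that every closed subspace $Y\subset\operatorname{Lip}(S,\omega\circ d)$ containing all $q_g$ fails the approximation property. For $\omega(t)=t^\alpha$, $\alpha<1$, this includes the little Lipschitz space $\operatorname{lip}(S,d^\alpha)$.
2. The closed linear span $\mathcal F_\omega$ of the evaluations $\delta_s$ $(s\in S)$ in $\operatorname{Lip}(S,\omega\circ d)^*$ fails the approximation property.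

**Corollary 2.** There is a countable metric space $(S',D)$, all of whose bounded subsets are finite, such that $\operatorname{Lip}(S',D^\alpha)$ fails the approximation property for every $0<\alpha\le1$.

The theorem answers a question from "Banach spaces of Lipschitz functions and vector-valued Lipschitz functions". Call a metric space *finitely compact* if its closed bounded subsets are compact. The question is whether $\operatorname{Lip}(S,d^\alpha)$ has the approximation property for every finitely compact $(S,d)$ and every $0<\alpha<1$. The answer is no. One compact space is a counterexample for all $\alpha$ at once, and by the corollary so is one space whose bounded sets are finite.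

## 2. Gauges, Lipschitz spaces, and the approximation property

**Definition (Lipschitz space).** Let $(S,d)$ be a metric space. $\operatorname{Lip}(S,d)$ is the set of bounded scalar functions $f$ on $S$ for which
$$\|f\|_d=\sup\Big\{\frac{|f(s)-f(t)|}{d(s,t)}: s\ne t\Big\}<\infty ,$$
with the norm $\|f\|=\max(\|f\|_\infty,\|f\|_d)$. It is a Banach space. Scalars are $\mathbb R$ or $\mathbb C$.

If $\omega$ is a gauge, then $\omega\circ d$ is a metric: $\omega(d(x,z))\le\omega(d(x,y)+d(y,z))\le\omega(d(x,y))+\omega(d(y,z))$. It has the same topology as $d$, because $\omega(t)\to0$ as $t\to0$, while $\omega(d(x_k,x))\to0$ forces $d(x_k,x)\to0$ by monotonicity and positivity. We write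
$$\operatorname{Lip}_\omega=\operatorname{Lip}(S,\omega\circ d).$$
For $\omega(t)=t^\alpha$ these are the bounded $\alpha$-Hölder functions. Subadditivity and monotonicity give, for $c,t>0$,
$$\omega(ct)\le\lceil c\rceil\,\omega(t)\le(1+c)\,\omega(t).\tag{1}$$

*Example.* All $t^\alpha$ with $0<\alpha\le1$ are gauges, and they satisfy $(*)$ for every $p$, because $t^\alpha(\log\frac1t)^p$ is bounded on $(0,\frac12]$. For a much slower gauge, fix $p>\frac12$ and put $\omega(0)=0$, $\omega(t)=(\log(e^{p+1}/t))^{-p}$ for $0<t\le1$ and $\omega(t)=\omega(1)$ for $t\ge1$. With $u=\log(e^{p+1}/t)$ one finds $\omega'(t)=pu^{-p-1}t^{-1}>0$ and $\omega''(t)=pu^{-p-2}t^{-2}(p+1-u)\le0$ on $(0,1)$, since $u\ge p+1$ there. So $\omega$ is nondecreasing and concave with $\omega(0)=0$, hence subadditive, and $\omega(t)\le(\log\frac1t)^{-p}$ on $(0,\frac12]$.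

**Definition (little Lipschitz space).** For $0<\alpha<1$, $\operatorname{lip}(S,d^\alpha)$ is the set of $f\in\operatorname{Lip}(S,d^\alpha)$ with $|f(s)-f(t)|/d(s,t)^\alpha\to0$ as $d(s,t)\to0$, uniformly in $s,t$.

It is closed: if $f_k\to f$ with $f_k\in\operatorname{lip}$, then $\frac{|f(s)-f(t)|}{d(s,t)^\alpha}\le\|f-f_k\|+\frac{|f_k(s)-f_k(t)|}{d(s,t)^\alpha}$. On $[0,1]$ the function $x$ belongs to it, while $x^\alpha$ does not: the quotient for the pair $0,t$ is always $1$.

**Definition (the space $\mathcal F_\omega$).** The evaluation $\delta_s(f)=f(s)$ is a functional of norm at most $1$ on $\operatorname{Lip}_\omega$, and $\|\delta_s-\delta_t\|\le\omega(d(s,t))$. $\mathcal F_\omega$ is the closed span of all $\delta_s$ in $\operatorname{Lip}_\omega^*$. If $S=\{s,t\}$, then $\mathcal F_\omega$ is the two-dimensional space spanned by $\delta_s$ and $\delta_t$, that is, all of $\operatorname{Lip}_\omega^*$.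

**Definition (approximation property, AP).** A Banach space $X$ has AP if for every compact $K\subset X$ and every $\varepsilon>0$ there is a bounded finite-rank operator $V:X\to X$ with $\|Vx-x\|<\varepsilon$ for all $x\in K$.

AP passes to complemented subspaces in the following sense:
$$\text{if }I:X\to Z,\ R:Z\to X\text{ are bounded, }RI=\mathrm{Id}_X,\text{ and }Z\text{ has AP, then }X\text{ has AP.}\tag{2}$$
Indeed, given compact $K\subset X$ and $\varepsilon>0$, take a finite-rank $V$ on $Z$ with $\|Vz-z\|<\varepsilon/(1+\|R\|)$ on the compact set $I(K)$. Then $RVI$ has finite rank, and for $x\in K$ we have $\|RVIx-x\|=\|R(VIx-Ix)\|<\varepsilon$. In particular AP is invariant under isomorphism.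

AP does not pass to closed subspaces. The space $\mathcal F_\omega$ of Theorem 1 is separable (the map $s\mapsto\delta_s$ is continuous on the compact set $S$) and fails AP. By the Banach–Mazur theorem it embeds in $C[0,1]$, which has a Schauder basis and hence AP. This will matter below.

## 3. Spaces with separated points, and what breaks when points crowd together

If $S$ is finite, $\operatorname{Lip}(S,d^\alpha)$ is finite-dimensional, and $V=\mathrm{Id}$ shows AP.

Next let $S$ be infinite with $d(s,t)\ge c>0$ for all $s\ne t$; for instance $S=\mathbb N$ with the usual distance, which is finitely compact. Then $|f(s)-f(t)|\le2\|f\|_\infty\le2c^{-\alpha}\|f\|_\infty d(s,t)^\alpha$, so $\operatorname{Lip}(S,d^\alpha)$ is $\ell_\infty(S)$ with an equivalent norm. This space has AP. Given a compact $K$ and $\varepsilon>0$, choose $f_1,\dots,f_m\in K$ such that each $f\in K$ satisfies $\|f-f_i\|_\infty<\varepsilon/3$ for some $i$. The vectors $(f_1(s),\dots,f_m(s))$, $s\in S$, form a bounded set, so $S$ splits into finitely many nonempty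 parts $P_1,\dots,P_l$ on each of which every $f_i$ oscillates by less than $\varepsilon/3$. Pick $s_k\in P_k$ and put $Vf=\sum_kf(s_k)1_{P_k}$. Then $\|V\|\le1$ in the sup norm and $\|Vf_i-f_i\|_\infty\le\varepsilon/3$, so $\|Vf-f\|_\infty<\varepsilon$ for $f\in K$.

So the space $S'$ of Corollary 2, although all its bounded sets are finite, must contain pairs of points that are arbitrarily close.

When points crowd together, indicator functions are no longer uniformly Lipschitz, and one would replace them by a partition of unity $\sum_k\phi_k=1$ with $\phi_k$ supported within $\delta$ of $s_k$, $\|\phi_k\|_d\le C/\delta$, and $Vf=\sum_kf(s_k)\phi_k$. For $d(s,t)\le\delta$,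
$$Vf(s)-Vf(t)=\sum_k\big(f(s_k)-f(s)\big)\big(\phi_k(s)-\phi_k(t)\big).$$
A term is nonzero only if $s$ or $t$ is within $\delta$ of $s_k$, hence only if $d(s,s_k)\le2\delta$. If at most $M$ terms are nonzero, the sum is at most $M\|f\|(2\delta)^\alpha\frac C\delta d(s,t)\le2^\alpha MC\|f\|d(s,t)^\alpha$. The estimate is as good as the bound on the overlap number $M$. In subsets of $\mathbb R^m$ one can keep $M$ bounded as $\delta\to0$; for an infinite-dimensional compact set this argument provides no such bound. The known positive cases quoted in the source, for $0<\alpha<1$, are the unit interval and, more generally, infinite compact subsets of $\mathbb R^m$. For a counterexample we therefore look at infinite-dimensional $S$.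

## 4. A trace test for the failure of AP

The test below turns the failure of AP into three estimates on normalized traces. It will be used twice.

**Lemma 3 (trace test).** Let $X$ be a Banach space and let $\beta_n$ $(n\ge0)$ be linear functionals on the space of bounded operators $X\to X$ such that

* (T1) $\beta_n(\mathrm{Id})\to1$ as $n\to\infty$;
* (T2) $\beta_n(V)\to0$ for every bounded $V$ of finite rank;
* (T3) there are a compact $K\subset X$ and $B<\infty$ with $|\beta_n(W)|\le B\sup_{x\in K}\|Wx\|$ for all $n$ and all bounded $W$.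

Then $X$ fails AP.

*Proof.* Suppose $X$ has AP. Given $\varepsilon>0$, choose $V$ of finite rank with $\|Vx-x\|<\varepsilon$ on $K$ and put $W=\mathrm{Id}-V$. By (T3), $|\beta_n(W)|\le B\varepsilon$ for all $n$. By (T1) and (T2), $\beta_n(W)=\beta_n(\mathrm{Id})-\beta_n(V)\to1$. So $1\le B\varepsilon$ for every $\varepsilon>0$, which is absurd. $\square$

*Example.* On $\ell_2$ put $\beta_n(V)=\frac1{n+1}\sum_{j\le n}\langle Vu_j,u_j\rangle$ with the unit vectors $u_0,u_1,\dots$. Then (T1) is clear. If $Vx=\langle x,y\rangle z$, then $|\beta_n(V)|=\frac1{n+1}\big|\sum_{j\le n}\langle u_j,y\rangle\langle z,u_j\rangle\big|\le\frac{\|y\|\|z\|}{n+1}$, which gives (T2). Since $\ell_2$ has AP, (T3) must fail.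

The content is in (T3). The natural way to get it is to telescope: bound $\beta_0(W)$ and make $|\beta_n(W)-\beta_{n-1}(W)|$ at most a summable sequence times values of $\|W\cdot\|$ on vectors that, suitably rescaled, tend to $0$. To compare $\beta_n$ with $\beta_{n-1}$ we write both as averages over one and the same finite set $G_n$.

The plan is as follows. In a Davie-type subspace of $c_0$ we build vectors $e_j$ grouped in levels $J_n$, and take for $S$ a compact convex body in this subspace. The coordinates $c_j$ and the point values $q_g$ are then Lipschitz functions on $S$, hence elements of $\operatorname{Lip}_\omega$. It would *not* be enough to know that the closed span of these functions fails AP, since a space with AP can contain such a subspace. The trace argument has to be run with operators $V$ on $\operatorname{Lip}_\omega$ itself, and $Vq_g$ may be any nonlinear Lipschitz function. So the functionals dual to the $c_j$ must be defined on all of $\operatorname{Lip}_\omega$, with control there.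

## 5. Random characters on $\mathbb Z_2^k$

Let $N_n=2^{2^n}$ for $n\ge0$, so $N_0=2$, $N_1=4$, $N_2=16$ and $N_{n+1}=N_n^2$. Let $J_n$ $(n\ge0)$ be disjoint sets with $|J_n|=N_n$. For $n\ge1$ let $G_n=\mathbb Z_2^{2^n+2}$, so that $|G_n|=4N_n\ge N_n+N_{n-1}$. Write $\operatorname{avg}_{g\in G_n}$ for the uniform mean over $G_n$. For example, $G_1$ has 16 elements and will carry $4+2=6$ functions; $G_2$ has 64 elements and will carry $16+4=20$.

The characters of $G_n$ take values $\pm1$, there are $|G_n|$ of them, and they are orthonormal in $L_2(G_n)$ with the uniform measure. For fixed $x\ne0$ the mean of $\chi(x)$ over all characters $\chi$ is $0$. We use *Hoeffding's inequality*: if $X_1,\dots,X_N\in[-1,1]$ are independent with mean $0$, or are drawn without replacement from a finite list of numbers in $[-1,1]$ with mean $0$, then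
$$P\Big(\Big|\sum_{k=1}^NX_k\Big|\ge Nt\Big)\le2e^{-Nt^2/2}.\tag{3}$$
For sampling without replacement this is in Hoeffding, *J. Amer. Statist. Assoc.* 58 (1963), Section 6.

**Lemma 4.** For every $n\ge1$ there are functions $\tau^n_j$ $(j\in J_n)$ and $\sigma^n_i$ $(i\in J_{n-1})$ from $G_n$ to $\{\pm1\}$, all together orthonormal in $L_2(G_n)$, such that

* (a) for $n\ge1$ and $g,h\in G_n$,
$$\Big|\frac1{N_n}\sum_{j\in J_n}\tau^n_j(g)\tau^n_j(h)-\frac1{N_{n-1}}\sum_{i\in J_{n-1}}\sigma^n_i(g)\sigma^n_i(h)\Big|\le6\cdot2^{n/2}N_{n-1}^{-1/2};$$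
* (b) for $n\ge1$, $g\in G_n$, $h\in G_{n+1}$,
$$\Big|\frac1{N_n}\sum_{j\in J_n}\tau^n_j(g)\sigma^{n+1}_j(h)\Big|\le4\cdot2^{n/2}N_n^{-1/2}.$$

So a level $J_n$ is seen twice: through the $\tau^n_j$ on $G_n$ and through the $\sigma^{n+1}_j$ on $G_{n+1}$. Each inequality will be needed on one piece of $\Gamma=\bigsqcup_nG_n$ when a single vector is estimated in Section 9.

*Proof.* **Step 1: property (a), by a random choice of characters.** Draw $N_n+N_{n-1}$ distinct characters $\tau^n_j$ $(j\in J_n)$, $\tilde\sigma^n_i$ $(i\in J_{n-1})$ of $G_n$ uniformly at random without replacement. Fix $x\ne0$. The numbers $\tau_j^n(x)$ are a sample of size $N_n$ without replacement from the list $(\chi(x))_\chi$, which has mean $0$; the same is true of the $\tilde\sigma^n_i(x)$ with size $N_{n-1}$. Apply (3) with $t=3\cdot2^{n/2}N_n^{-1/2}$, respectively $t=3\cdot2^{n/2}N_{n-1}^{-1/2}$. In both cases the exponent is $\frac92\cdot2^n$. The probability that one of these two bounds fails for some $x\ne0$ is at most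
$$4N_n\cdot4e^{-4.5\cdot2^n}=16\,e^{-(4.5-\log2)2^n}\le16e^{-7.6}<1 .$$
So we can fix characters such that for all $x\ne0$
$$\Big|\frac1{N_n}\sum_{j\in J_n}\tau^n_j(x)-\frac1{N_{n-1}}\sum_{i\in J_{n-1}}\tilde\sigma^n_i(x)\Big|\le3\cdot2^{n/2}\big(N_n^{-1/2}+N_{n-1}^{-1/2}\big)\le6\cdot2^{n/2}N_{n-1}^{-1/2}.$$
For $x=0$ the left side is $1-1=0$. Put $x=g+h$; since $\chi(g)\chi(h)=\chi(g+h)$, this is (a) with $\tilde\sigma$ in place of $\sigma$.

**Step 2: property (b), by random signs that do not disturb Step 1.** If $\tilde\sigma^n_i$ is replaced by $\sigma^n_i=\varepsilon_i\tilde\sigma^n_i$ with $\varepsilon_i=\pm1$, the products $\sigma^n_i(g)\sigma^n_i(h)$ do not change, and orthonormality is kept. So (a) holds for every choice of signs. For $i\in J_0$ take $\varepsilon_i=1$. For $n\ge1$ choose independent uniform signs $\varepsilon_j$ $(j\in J_n)$ and put $\sigma^{n+1}_j=\varepsilon_j\tilde\sigma^{n+1}_j$. For fixed $(g,h)\in G_n\times G_{n+1}$ the terms $\tau^n_j(g)\varepsilon_j\tilde\sigma^{n+1}_j(h)$ are independent signs of mean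 $0$, and (3) with $t=4\cdot2^{n/2}N_n^{-1/2}$ shows that (b) fails for this pair with probability at most $2e^{-8\cdot2^n}$. There are $4N_n\cdot4N_{n+1}=16N_n^3$ pairs, and
$$32N_n^3e^{-8\cdot2^n}=32\,e^{-(8-3\log2)2^n}\le32e^{-11.8}<1 .$$
So some choice of signs satisfies (b) for all pairs. $\square$

## 6. The convex set $S$ and two formulas for its coordinates

Let $\Gamma=\bigsqcup_{n\ge1}G_n$, a countable set. For $j\in J_n$ let $e_j:\Gamma\to\mathbb R$ be equal to $\tau^n_j$ on $G_n$ (if $n\ge1$), to $\sigma^{n+1}_j$ on $G_{n+1}$, and to $0$ elsewhere. For $a\in\mathbb R^{J_n}$ put $p_n(a)=\big\|\sum_{j\in J_n}a_je_j\big\|_\infty$. This is a norm, since the sup norm on $G_{n+1}$ dominates the $L_2(G_{n+1})$ norm, so that $p_n(a)\ge(\sum_ja_j^2)^{1/2}$. Let $\rho_n=\frac1{n+1}$ and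
$$S=\Big\{x(a)=\sum_{n\ge0}\sum_{j\in J_n}a_je_j:\ a=(a_n)_{n\ge0},\ a_n\in\mathbb R^{J_n},\ p_n(a_n)\le\rho_n\Big\},\qquad d(x,y)=\|x-y\|_\infty .$$
On $G_m$ only the levels $m$ and $m-1$ contribute:
$$x(a)(g)=\sum_{j\in J_m}a_j\tau^m_j(g)+\sum_{i\in J_{m-1}}a_i\sigma^m_i(g)\qquad(g\in G_m,\ m\ge1).\tag{4}$$

**Step 1: $S$ is a compact absolutely convex subset of real $c_0(\Gamma)$.** By (4), $|x(g)|\le\rho_m+\rho_{m-1}$ for $x\in S$ and $g\in G_m$. This tends to $0$ as $m\to\infty$ and is at most $2$, so $S\subset c_0(\Gamma)$, $|x(g)|\le2$ always, and $\operatorname{diam}S\le4$. Likewise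
$$d(x(a),x(b))\le2\sup_np_n(a_n-b_n).$$
Given $\varepsilon>0$, all $n$ with $2\rho_n<\varepsilon$ satisfy $p_n(a_n-b_n)<\varepsilon$ automatically, and only finitely many $n$ remain. So $a\mapsto x(a)$ is continuous on the product of the compact balls $\{p_n\le\rho_n\}$ with the product topology. The product is compact, hence $S$ is compact. Absolute convexity is clear, because each condition $p_n(a_n)\le\rho_n$ is absolutely convex and $a\mapsto x(a)$ is linear.

**Step 2: the functions $q_g$ and $c_j$.** We need the coordinates as functions on $S$, written as averages of point values in two ways. Put $q_g(x)=x(g)$ for $g\in\Gamma$ and $c_j(x(a))=a_j$. Multiply (4) by one of the functions $\tau$ or $\sigma$ and average; orthonormality gives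
$$c_j=\operatorname{avg}_{g\in G_n}\tau^n_j(g)\,q_g\quad(j\in J_n,\ n\ge1),\qquad c_j=\operatorname{avg}_{h\in G_{n+1}}\sigma^{n+1}_j(h)\,q_h\quad(j\in J_n,\ n\ge0).\tag{5}$$
In particular $a$ is determined by $x(a)$, so $c_j$ is well defined.

**Step 3: norms in $\operatorname{Lip}_\omega$.** We need bounds independent of $g$ and $n$. The function $q_g$ is 1-Lipschitz for $d$ and $|q_g|\le2$. For $0<t\le4$, (1) gives $\omega(4)\le\lceil4/t\rceil\omega(t)\le\frac8t\omega(t)$, that is,
$$t\le\frac8{\omega(4)}\,\omega(t)\qquad(0<t\le4).\tag{6}$$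
Since $d\le4$ on $S$, $\|q_g\|_{\operatorname{Lip}_\omega}\le Q:=\max\big(2,\frac8{\omega(4)}\big)$. By (5) also $\|c_j\|\le Q$. Moreover, for scalars $(b_j)_{j\in J_n}$ with $n\ge1$, (5), the Cauchy–Schwarz inequality and orthonormality give
$$\Big\|\sum_{j\in J_n}b_jc_j\Big\|\le Q\operatorname{avg}_{g\in G_n}\Big|\sum_{j\in J_n}b_j\tau^n_j(g)\Big|\le Q\Big(\sum_{j\in J_n}|b_j|^2\Big)^{1/2}.\tag{7}$$

The set $S$ does not depend on $\omega$; only constants such as $Q$ do.

## 7. Difference quotients lose the cancellation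

We need functionals dual to the $c_j$ on all of $\operatorname{Lip}_\omega$. A sensible first choice is the difference quotient
$$D_j(f)=\frac{f(\rho_ne_j)-f(-\rho_ne_j)}{2\rho_n}\qquad(j\in J_n),$$
which makes sense because $p_n$ of the $j$-th unit vector is $1$, so $\pm\rho_ne_j\in S$. One has $D_j(c_k)=1$ if $k=j$ and $0$ otherwise. Put $\beta^D_n(V)=\frac1{N_n}\sum_{j\in J_n}D_j(Vc_j)$. Then (T1) holds with $\beta_n^D(\mathrm{Id})=1$. (T2) holds as well: if $Vf=F(f)h$, then (7) gives $(\sum_{j\in J_n}|F(c_j)|^2)^{1/2}\le Q\|F\|$ (test with $b_j=\overline{F(c_j)}$), while $|D_j(h)|\le(n+1)\|h\|_\infty$, so $|\beta_n^D(V)|\le N_n^{-1}Q\|F\|(n+1)N_n^{1/2}\|h\|_\infty\to0$.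

For the differences, use the first formula in (5) for $\beta^D_n$ and the second for $\beta^D_{n-1}$. Both are means over $G_n$, and
$$\beta^D_n(V)-\beta^D_{n-1}(V)=\operatorname{avg}_{g\in G_n}\Lambda^D_g(Vq_g),\qquad\Lambda^D_g=\frac1{N_n}\sum_{j\in J_n}\tau^n_j(g)D_j-\frac1{N_{n-1}}\sum_{i\in J_{n-1}}\sigma^n_i(g)D_i .$$
On linear functionals this behaves well. Since $D_j(q_h)=e_j(h)$, the number $\Lambda^D_g(q_h)$ is the value at $h$ of
$$w_g=\frac1{N_n}\sum_{j\in J_n}\tau^n_j(g)e_j-\frac1{N_{n-1}}\sum_{i\in J_{n-1}}\sigma^n_i(g)e_i ,\tag{8}$$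
and Lemma 4 says precisely that this vector is tiny. But $Vq_g$ need not be linear, and on general Lipschitz functions there is no smallness at all:

*Claim.* For all $n\ge1$ and $g\in G_n$ there is a real $f$ on $S$, 1-Lipschitz for $d$ with $|f|\le1$, such that $\Lambda^D_g(f)=2$.

*Check.* Consider the points $\pm\rho_ne_j$ $(j\in J_n)$ and $\pm\rho_{n-1}e_i$ $(i\in J_{n-1})$. Restricted to $G_n$, the $e_j$ and $e_i$ are distinct orthonormal functions with values $\pm1$, so any two of them agree at some point of $G_n$ and disagree at another. Hence two distinct points with the same level and possibly different indices are at distance at least $2\rho_n$, respectively $2\rho_{n-1}$, and a point of level $n$ and one of level $n-1$ are at distance at least $\rho_n+\rho_{n-1}$. Put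
$$f(\pm\rho_ne_j)=\pm\rho_n\tau^n_j(g),\qquad f(\pm\rho_{n-1}e_i)=\mp\rho_{n-1}\sigma^n_i(g).$$
These values differ by at most $2\rho_n$, $2\rho_{n-1}$ and $\rho_n+\rho_{n-1}$ in the three cases, so $f$ is 1-Lipschitz on this finite set. Extend it by McShane's theorem to a 1-Lipschitz function on $S$ and cut it off at $\pm1$. Then $D_j(f)=\tau^n_j(g)$ and $D_i(f)=-\sigma^n_i(g)$, so $\Lambda^D_g(f)=1+1=2$.

By (6) this $f$ has norm at most $\max(1,8/\omega(4))$ in $\operatorname{Lip}_\omega$. So the norms of $\Lambda^D_g$ do not tend to $0$ for any gauge, and the telescoping estimate offers nothing summable. The reason is visible in the example: the quotients $D_j$ look at disjoint pairs of points, far from each other, and $\sum_jb_jD_j$ is not a difference quotient in the direction $\sum_jb_je_j$.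

## 8. Gaussian functionals on $\operatorname{Lip}_\omega$

What is needed is a notion of derivative that is linear in the direction for *every* Lipschitz $f$. In one variable, with the Gaussian density $\varphi$ and $\varphi'(\theta)=-\theta\varphi(\theta)$, integration by parts gives for bounded $C^1$ functions $F$ with bounded derivative
$$\frac1s\int\theta F(s\theta)\varphi(\theta)\,d\theta=\int F'(s\theta)\varphi(\theta)\,d\theta .$$
The right side is an averaged derivative; the left side requires no derivative. So in many variables we take $s^{-1}\mathbb E[\theta_jf(X)]$ with one random point $X$ for all $j$. A combination $\sum_jb_js^{-1}\mathbb E[\theta_jf(X)]$ is then $\mathbb E[Lf(X)]$ with a *single* Gaussian variable $L$, and it tests $f$ in a single direction. The price is the standard deviation of $L$.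

**Step 1: the random point.** A Gaussian vector is unbounded, so it must be cut off to lie in $S$. Let $(\theta_j)$, $j\in\bigsqcup_nJ_n$, be independent real standard Gaussians and
$$s_n=\tfrac18\,\rho_n\,2^{-n/2}N_n^{-1/2},\qquad a_n=(s_n\theta_j)_{j\in J_n}.$$
Put $\hat a_n=a_n$ if $p_n(a_n)\le\rho_n$ and $\hat a_n=0$ otherwise; in the second case we say there is *truncation at $n$*. Then $X=x(\hat a)$ is a random point of $S$, measurable because $a\mapsto x(a)$ is continuous. For $j\in J_n$ and $f$ continuous on $S$ put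
$$T_j(f)=s_n^{-1}\,\mathbb E[\theta_jf(X)].$$
Functions in $\operatorname{Lip}_\omega$ are continuous on $S$, and $|T_j(f)|\le s_n^{-1}\mathbb E|\theta_j|\,\|f\|_\infty\le s_n^{-1}\|f\|$.

**Step 2: truncation is rare.** The choice of $s_n$ serves this estimate. The functions $e_j$ $(j\in J_n)$ vanish off at most $4N_n+4N_n^2\le8N_n^2$ points of $\Gamma$. At each of these points $\sum_{j\in J_n}s_n\theta_je_j$ is a centred Gaussian of variance $N_ns_n^2=\rho_n^22^{-n}/64$, so it exceeds $\rho_n$ in modulus with probability at most $2\exp\big(-\rho_n^2/(2N_ns_n^2)\big)=2e^{-32\cdot2^n}$, by the tail bound $P(|Z|\ge u)\le2e^{-u^2/2}$ for a standard Gaussian $Z$. Since $16\le N_n^4$ and $e^{-32\cdot2^n}\le2^{-32\cdot2^n}=N_n^{-32}$,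
$$P(\text{truncation at }n)\le16N_n^2e^{-32\cdot2^n}\le N_n^6N_n^{-32}\le N_n^{-20}.\tag{9}$$
The same bound holds if $\theta$ is replaced by a centred Gaussian family $\theta'$ each of whose (finite) linear functionals has variance at most that of the same functional of $\theta$. Only an upper bound on the variances was used.

## 9. Geometric decay of $\Lambda_g$

For $n\ge1$ and $g\in G_n$ set
$$\Lambda_g=\frac1{N_n}\sum_{j\in J_n}\tau^n_j(g)T_j-\frac1{N_{n-1}}\sum_{i\in J_{n-1}}\sigma^n_i(g)T_i .$$

**Lemma 5.** Let $\lambda_n=\sup_{g\in G_n}\|\Lambda_g\|_{\operatorname{Lip}_\omega^*}$. If $\omega$ satisfies $(*)$, there are $A<\infty$ and $0<r<1$ with $\lambda_n\le Ar^n$ for all $n\ge1$.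

*Proof.* Fix $n\ge1$, $g\in G_n$ and $f\in\operatorname{Lip}_\omega$.

**Step 1: a single Gaussian variable.** This step combines all the $T_j$ into one expectation. We have $\Lambda_g(f)=\mathbb E[Lf(X)]$ with
$$L=\frac1{N_ns_n}\sum_{j\in J_n}\tau^n_j(g)\theta_j-\frac1{N_{n-1}s_{n-1}}\sum_{i\in J_{n-1}}\sigma^n_i(g)\theta_i .$$
This is a centred Gaussian with variance
$$v^2=\frac1{N_ns_n^2}+\frac1{N_{n-1}s_{n-1}^2}=64\big((n+1)^22^n+n^22^{n-1}\big)\le96(n+1)^22^n ,$$
so that $1\le v\le10(n+1)2^{n/2}$. Let $\xi=L/v$, a standard Gaussian.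

**Step 2: remove the direction $\xi$.** The aim is a random point $X'$ that is independent of $\xi$ and close to $X$. Put $\theta'_j=\theta_j-\mathbb E[\theta_j\xi]\,\xi$. The pair $(\theta',\xi)$ is jointly Gaussian and $\mathbb E[\theta_j'\xi]=0$, so $\theta'$ is independent of $\xi$. For a linear functional $\ell$, $\operatorname{Var}\ell(\theta')=\operatorname{Var}\ell(\theta)-(\mathbb E[\ell(\theta)\xi])^2\le\operatorname{Var}\ell(\theta)$, so (9) holds for $\theta'$. Let $X'$ be built from $\theta'$ exactly as $X$ is built from $\theta$. Since $X'$ is independent of $\xi$ and $\mathbb E\xi=0$, $\mathbb E[\xi f(X')]=0$, and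
$$\Lambda_g(f)=v\,\mathbb E\big[\xi\,(f(X)-f(X'))\big].\tag{10}$$

**Step 3: $X-X'$ is a small multiple of $w_g$.** We compute the displacement on the event $\Omega_0$ that neither construction is truncated at $n$ or $n-1$. Reading off $\mathbb E[\theta_j\xi]$ from $L$,
$$s_n(\theta_j-\theta'_j)=\xi v^{-1}N_n^{-1}\tau^n_j(g)\ \ (j\in J_n),\qquad s_{n-1}(\theta_i-\theta'_i)=-\xi v^{-1}N_{n-1}^{-1}\sigma^n_i(g)\ \ (i\in J_{n-1}),$$
and $\theta'=\theta$ at all other levels, where the two constructions therefore coincide, truncations included. So on $\Omega_0$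
$$X-X'=\xi v^{-1}w_g$$
with the vector $w_g$ of (8). Now estimate $w_g$ at a point $h\in\Gamma$.

* If $h\in G_n$, the value is the difference in (a), of modulus at most $6\cdot2^{n/2}N_{n-1}^{-1/2}$.
* If $h\in G_{n+1}$, only the $e_j$ with $j\in J_n$ count, and the value $\frac1{N_n}\sum_{j}\tau^n_j(g)\sigma^{n+1}_j(h)$ is at most $4\cdot2^{n/2}N_n^{-1/2}$ in modulus by (b).
* If $n\ge2$ and $h\in G_{n-1}$, only the $e_i$ with $i\in J_{n-1}$ count, and the value $-\frac1{N_{n-1}}\sum_i\sigma^n_i(g)\tau^{n-1}_i(h)$ is at most $4\cdot2^{(n-1)/2}N_{n-1}^{-1/2}$ in modulus by (b) for $n-1$.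
* Elsewhere $w_g=0$.

Hence $\|w_g\|_\infty\le\eta_n:=6\cdot2^{n/2}N_{n-1}^{-1/2}$, and on $\Omega_0$ we have $|f(X)-f(X')|\le\|f\|\,\omega(|\xi|\eta_n/v)$.

**Step 4: the norm bound.** We insert this in (10) and treat $\Omega_0^c$ crudely. By (1), for $t>0$,
$$\mathbb E\,|\xi|\,\omega(|\xi|t)\le\mathbb E\big(|\xi|+\xi^2\big)\,\omega(t)\le2\omega(t).$$
Off $\Omega_0$ the difference $|f(X)-f(X')|$ is at most $2\|f\|$. By (9) for $\theta$ and $\theta'$, $P(\Omega_0^c)\le2(N_n^{-20}+N_{n-1}^{-20})\le4N_{n-1}^{-20}$, so by Cauchy–Schwarz $\mathbb E|\xi|1_{\Omega_0^c}\le P(\Omega_0^c)^{1/2}\le2N_{n-1}^{-10}$. With $v\ge1$ and monotonicity of $\omega$,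
$$\|\Lambda_g\|\le v\Big(2\omega\Big(\frac{\eta_n}v\Big)+4N_{n-1}^{-10}\Big)\le10(n+1)2^{n/2}\big(2\omega(\eta_n)+4N_{n-1}^{-10}\big).\tag{11}$$

**Step 5: geometric decay.** Here $(*)$ enters, and only here. Since $N_{n-1}^{-1/2}=2^{-2^{n-2}}$, $\eta_n=6\cdot2^{n/2-2^{n-2}}$. For $n\ge6$ we have $\log_26+\frac n2\le2^{n-3}$ (at $n=6$ the left side is less than $5.6$ and the right side is $8$; passing from $n$ to $n+1$ adds $\frac12$ on the left and at least $8$ on the right). So $\eta_n\le2^{-2^{n-3}}\le\frac12$, and $(*)$ gives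
$$\omega(\eta_n)\le C\big(2^{n-3}\log2\big)^{-p}=C'2^{-np}\qquad(n\ge6).$$
The right side of (11) is then at most $20C'(n+1)2^{-n(p-1/2)}+40(n+1)2^{n/2}2^{-10\cdot2^{n-1}}$. Fix $r$ with $2^{-(p-1/2)}<r<1$, which is possible because $p>\frac12$. Both terms are bounded by a constant times $r^n$. For the finitely many $n\le5$, (11) is a finite bound. Enlarging the constant gives $\lambda_n\le Ar^n$ for all $n\ge1$. $\square$

The estimate shows what limits the result. The factor $v$, of order $(n+1)2^{n/2}$, is the price of rare truncation, and $\omega(\eta_n)$, of order at most $2^{-np}$, has to beat it, whence $p>\frac12$. The theorem covers all moduli $\omega(t)=O((\log1/t)^{-p})$ with $p>\frac12$; no claim is made for gauges that decay more slowly.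

## 10. Failure of AP in $\operatorname{Lip}_\omega$ and in every closed $Y$ containing the $q_g$

Let $Y\subset\operatorname{Lip}_\omega$ be a closed subspace containing all $q_g$. By (5) it contains all $c_j$. For bounded linear $V:Y\to Y$ put
$$\beta_n(V)=\frac1{N_n}\sum_{j\in J_n}T_j(Vc_j)\qquad(n\ge0).$$
We verify the three conditions of Lemma 3.

**Step 1: (T1), $\beta_n(\mathrm{Id})\to1$.** This is where rare truncation is used a second time. Let $A_n$ be the event of no truncation at $n$. For $j\in J_n$, $c_j(X)=s_n\theta_j1_{A_n}$, so $T_j(c_j)=\mathbb E[\theta_j^21_{A_n}]$. Since $\mathbb E\theta_j^2=1$ and $\mathbb E\big(\sum_{j\in J_n}\theta_j^2\big)^2=N_n^2+2N_n$, the Cauchy–Schwarz inequality gives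
$$0\le1-\beta_n(\mathrm{Id})=\frac1{N_n}\mathbb E\Big[\sum_{j\in J_n}\theta_j^2\,1_{A_n^c}\Big]\le\frac1{N_n}(N_n^2+2N_n)^{1/2}P(A_n^c)^{1/2},$$
which tends to $0$ by (9).

**Step 2: (T2), $\beta_n(V)\to0$ for finite rank.** A bounded finite-rank operator on $Y$ is a finite sum of operators $Vf=F(f)h$ with $F\in Y^*$, $h\in Y$, so it suffices to treat one of these. Then $\beta_n(V)=N_n^{-1}\sum_{j\in J_n}F(c_j)T_j(h)$. Let $n\ge1$. With $b_j=\overline{F(c_j)}$, (7) gives $\sum_j|F(c_j)|^2=F\big(\sum_jb_jc_j\big)\le\|F\|Q\big(\sum_j|F(c_j)|^2\big)^{1/2}$, that is,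
$$\Big(\sum_{j\in J_n}|F(c_j)|^2\Big)^{1/2}\le Q\|F\|.\tag{12}$$
The $\theta_j$ are orthonormal in $L_2(P)$, so Bessel's inequality gives
$$\Big(\sum_{j\in J_n}|T_j(h)|^2\Big)^{1/2}\le s_n^{-1}\big(\mathbb E|h(X)|^2\big)^{1/2}\le s_n^{-1}\|h\|_\infty.\tag{13}$$
Hence, by Cauchy–Schwarz,
$$|\beta_n(V)|\le N_n^{-1}Q\|F\|\,\|h\|_\infty\cdot8(n+1)2^{n/2}N_n^{1/2}=8Q\|F\|\,\|h\|_\infty(n+1)2^{n/2}N_n^{-1/2}\to0 .$$

**Step 3: the differences.** This step puts $\beta_n$ and $\beta_{n-1}$ over the same group. Let $n\ge1$. Insert the first formula of (5) for $c_j$, $j\in J_n$, and the second for $c_i$, $i\in J_{n-1}$; both are means over $G_n$. By linearity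
$$\beta_n(V)-\beta_{n-1}(V)=\operatorname{avg}_{g\in G_n}\Big[\frac1{N_n}\sum_{j\in J_n}\tau^n_j(g)T_j(Vq_g)-\frac1{N_{n-1}}\sum_{i\in J_{n-1}}\sigma^n_i(g)T_i(Vq_g)\Big]=\operatorname{avg}_{g\in G_n}\Lambda_g(Vq_g),$$
so
$$|\beta_n(V)-\beta_{n-1}(V)|\le\lambda_n\sup_{g\in G_n}\|Vq_g\|.\tag{14}$$
For $i\in J_0$ we have $\|T_i\|\le s_0^{-1}$ and $c_i=\operatorname{avg}_{h\in G_1}\sigma^1_i(h)q_h$, so
$$|\beta_0(V)|\le s_0^{-1}\sup_{g\in G_1}\|Vq_g\|.\tag{15}$$

**Step 4: (T3), the compact set.** We split the decay $r^n$ of Lemma 5 into two halves: one makes $K$ compact, the other makes the series converge. Let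
$$K=\{0\}\cup\{r^{n/2}q_g:\ n\ge1,\ g\in G_n\}\subset Y.$$
Since $\|q_g\|\le Q$ and each $G_n$ is finite, $K$ is a norm-null sequence together with $0$, hence compact. Let $W:Y\to Y$ be bounded and $M=\sup_{y\in K}\|Wy\|$. Then $\|Wq_g\|\le Mr^{-n/2}$ for $g\in G_n$. Sum (14) from $1$ to $n$, add (15) and use Lemma 5:
$$|\beta_n(W)|\le M\Big(s_0^{-1}r^{-1/2}+\sum_{m\ge1}Ar^m\,r^{-m/2}\Big)=BM,\qquad B=s_0^{-1}r^{-1/2}+A\sum_{m\ge1}r^{m/2}<\infty .$$
This is (T3), and $B$ does not depend on $n$ or $W$.

By Lemma 3, $Y$ fails AP. With $Y=\operatorname{Lip}_\omega$ this is the first assertion of Theorem 1; with $\omega(t)=t^\alpha$, $\operatorname{Lip}(S,d^\alpha)$ fails AP for every $0<\alpha\le1$, with real or complex scalars. For $\alpha<1$,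
$$|q_g(x)-q_g(y)|\le d(x,y)=d(x,y)^{1-\alpha}\,d(x,y)^\alpha ,$$
so $q_g\in\operatorname{lip}(S,d^\alpha)$. This is a closed subspace (Section 2), so it fails AP too. Part 1 of Theorem 1 is proved. $\blacksquare$

## 11. Failure of AP in the span of the evaluations

The same traces work on $\mathcal F_\omega$, with the roles exchanged: now the operator acts on the functionals $T_j$, and the vectors $\Lambda_g$ themselves tend to $0$.

**Step 1: $T_j$ and $\Lambda_g$ lie in $\mathcal F_\omega$.** The map $s\mapsto\delta_s$ is continuous from the compact space $S$ into $\operatorname{Lip}_\omega^*$, because $\|\delta_s-\delta_t\|\le\omega(d(s,t))$. So $\delta_X$ has compact (hence separable) range, and $T_j=s_n^{-1}\mathbb E[\theta_j\delta_X]$ as a Bochner integral: both sides agree on every $f\in\operatorname{Lip}_\omega$. The integral lies in the closed span $\mathcal F_\omega$ of the values, and therefore so do the $\Lambda_g$. For bounded $V:\mathcal F_\omega\to\mathcal F_\omega$ put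
$$\beta_n(V)=\frac1{N_n}\sum_{j\in J_n}\langle c_j,VT_j\rangle ,$$
where $\langle f,m\rangle=m(f)$ for $f\in\operatorname{Lip}_\omega$, $m\in\operatorname{Lip}_\omega^*$.

**Step 2: (T1).** Since $\langle c_j,T_j\rangle=T_j(c_j)$, $\beta_n(\mathrm{Id})$ is the same number as in Section 10, and it tends to $1$.

**Step 3: (T2).** We reduce to the computation already done. It suffices to take $Vm=H(m)m_0$ with $H\in\mathcal F_\omega^*$, $m_0\in\mathcal F_\omega$. Put $h(s)=H(\delta_s)$. Then $|h(s)|\le\|H\|$ and $|h(s)-h(t)|\le\|H\|\,\omega(d(s,t))$, so $h\in\operatorname{Lip}_\omega$. Since $H$ commutes with Bochner integrals, $H(T_j)=s_n^{-1}\mathbb E[\theta_jh(X)]=T_j(h)$. With $F(f)=\langle f,m_0\rangle$, a bounded functional on $\operatorname{Lip}_\omega$,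
$$\beta_n(V)=\frac1{N_n}\sum_{j\in J_n}F(c_j)\,T_j(h),$$
and (12) and (13), with $\operatorname{Lip}_\omega$ in place of $Y$, give $\beta_n(V)\to0$ exactly as before.

**Step 4: (T3).** We telescope again, now with the factor $\Lambda_g$ inside $W$. By (5), used over $G_n$ for both levels,
$$\beta_n(W)-\beta_{n-1}(W)=\operatorname{avg}_{g\in G_n}\langle q_g,W\Lambda_g\rangle\qquad(n\ge1),$$
which has modulus at most $Q\sup_{g\in G_n}\|W\Lambda_g\|$; and $|\beta_0(W)|\le Q\sup_{i\in J_0}\|WT_i\|$, because $\|c_i\|\le Q$. Let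
$$K=\{0\}\cup\{T_i:\ i\in J_0\}\cup\{r^{-n/2}\Lambda_g:\ n\ge1,\ g\in G_n\}.$$
By Lemma 5, $\|r^{-n/2}\Lambda_g\|\le Ar^{n/2}$, and $J_0$ and all $G_n$ are finite, so $K$ is compact. If $M=\sup_{m\in K}\|Wm\|$, then $\|W\Lambda_g\|\le Mr^{n/2}$ for $g\in G_n$, and
$$|\beta_n(W)|\le MQ\Big(1+\sum_{m\ge1}r^{m/2}\Big)\qquad(n\ge0).$$
Lemma 3 shows that $\mathcal F_\omega$ fails AP. This is part 2, and Theorem 1 is proved. $\blacksquare$

## 12. A countable space with finite bounded sets

We prove Corollary 2 by storing finite approximations of $S$ far away from each other and recovering functions on $S$ as a limit.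

**Step 1: the space $S'$.** Since $S$ is compact, there are finite nonempty sets $S_1\subset S_2\subset\cdots\subset S$ with dense union $S_\infty$. Let $S'=\bigsqcup_{n\ge1}S_n\times\{n\}$ with
$$D((s,n),(t,n))=d(s,t),\qquad D((s,m),(t,n))=4\max(m,n)\quad(m\ne n).$$
To see that $D$ is a metric, check the triangle inequality for three points by their second coordinates. If all agree, it is that of $d$. If two agree and the third differs, then two of the distances are equal to the same number $4\max(m,n)\ge8$ and the remaining one is at most $\operatorname{diam}S\le4$. If all three differ, use $\max(l,n)\le\max(l,m)+\max(m,n)$. A ball of radius $\varrho$ around a point of $S_m\times\{m\}$ meets only components with $n=m$ or $4n\le\varrho$, so it is finite. Thus $S'$ is countable, and all its bounded sets are finite.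

**Step 2: an embedding.** Fix $0<\alpha\le1$. Define $I:\operatorname{Lip}(S,d^\alpha)\to\operatorname{Lip}(S',D^\alpha)$ by $(If)(s,n)=f(s)$. Within a component the Hölder quotients are those of $f$; between different components $|f(s)-f(t)|\le2\|f\|_\infty\le2\|f\|D^\alpha$, since $D\ge8$. So $\|I\|\le2$.

**Step 3: a left inverse.** Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. For $u\in\operatorname{Lip}(S',D^\alpha)$ and $s\in S_\infty$ let $(Ru)(s)=\lim_{n,\mathcal U}u(s,n)$. This makes sense because $u(s,n)$ is defined for all large $n$ and is bounded. For $s,t\in S_\infty$ and $n$ large, $|u(s,n)|\le\|u\|$ and $|u(s,n)-u(t,n)|\le\|u\|d(s,t)^\alpha$, so $Ru$ is bounded by $\|u\|$ and $\alpha$-Hölder with constant $\|u\|$ on the dense set $S_\infty$. It extends uniquely to $S$ with the same bounds. Then $R$ is linear, $\|R\|\le1$, and $RIf=f$ on $S_\infty$, hence on $S$.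

**Step 4: conclusion.** If $\operatorname{Lip}(S',D^\alpha)$ had AP, then by (2) so would $\operatorname{Lip}(S,d^\alpha)$, contrary to Theorem 1. $\blacksquare$
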